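# Marked points in disjoint Fatou–Bieberbach regions need not form a tame set

Throughout $n\ge 2$, $|\cdot|$ is the Euclidean norm, $B(z,s)$ is an open ball in $\mathbf C^n$, $B_s=B(0,s)$, $JF=\det F'$, $\log^+=\max(\log,0)$ and $a_+=\max(a,0)$.

## 1. Guessing "yes": sets with a good linear projection

**Definition 1.** A holomorphic map $F:\mathbf C^n\to\mathbf C^n$ is *biholomorphic* if it is one-to-one; it is then a biholomorphic map onto the open set $F(\mathbf C^n)$. If it is also onto $\mathbf C^n$, it is an *automorphism* of $\mathbf C^n$. A *Fatou–Bieberbach (F.B.) region* is a region $\Omega\subsetneq\mathbf C^n$ of the form $\Omega=F(\mathbf C^n)$ with $F$ biholomorphic.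

**Definition 2.** A set $E\subset\mathbf C^n$ is *discrete* if it has no limit point in $\mathbf C^n$. Put
$$N=\{(k,0,\dots,0):k=1,2,3,\dots\}.$$
An infinite discrete set $E$ is *tame* if $\Phi(E)=N$ for some automorphism $\Phi$ of $\mathbf C^n$. A set $E$ is *avoidable by biholomorphic maps* if $F(\mathbf C^n)\cap E=\emptyset$ for some biholomorphic $F:\mathbf C^n\to\mathbf C^n$.

The problem, from "HOLOMORPHIC MAPS FROM $C^{n}$ TO $C^{n}$", is this. Let $\{\Omega_j\}$ be an infinite disjoint collection of F.B. regions, and let $E$ be a discrete set with exactly one point in each $\Omega_j$. Must $E$ be tame? In plain words: every $\Omega_j$ is a full copy of $\mathbf C^n$ containing a single point of $E$. Does so much elbow room force $E$ to be a straight row of points, up to a change of coordinates of all of $\mathbf C^n$?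

The first guess is yes, and every example that one can write down quickly agrees with it. The reason is the following lemma, which recognizes tame sets and also produces disjoint F.B. regions around their points. Its proof contains our basic example of F.B. regions. It uses one classical fact, the interpolation theorem: if $a_j\in\mathbf C$ are distinct and $|a_j|\to\infty$, there is an entire function with prescribed values at all $a_j$.

**Lemma 1.** Let $S\subset\mathbf C^n$ be countably infinite and let $\ell$ be a linear functional that is injective on $S$, with $\{s\in S:|\ell(s)|\le M\}$ finite for all $M$. Then $S$ is tame, and there are pairwise disjoint F.B. regions $V_s$ ($s\in S$) with $V_s\cap S=\{s\}$.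

*Proof.* **Step 1. Straightening $S$.** This step gives tameness. Since $\ell\ne0$, a linear change of coordinates makes $\ell=x_1$. Enumerate $S$ as $s_j=(a_j,b_j)$, $j\ge1$, with $a_j\in\mathbf C$, $b_j\in\mathbf C^{n-1}$. The $a_j$ are distinct and $|a_j|\to\infty$. Choose an entire $\beta:\mathbf C\to\mathbf C^{n-1}$ with $\beta(a_j)=b_j-(j,0,\dots,0)$ and an entire $\gamma$ with $\gamma(j)=a_j-j$. Writing $x=(x_1,x')$ and $x=(x_1,x_2,x'')$, the automorphism $(x_1,x')\mapsto(x_1,x'-\beta(x_1))$ sends $s_j$ to $(a_j,j,0)$. Then $(x_1,x_2,x'')\mapsto(x_1-\gamma(x_2),x_2,x'')$ sends this point to $c_j:=(j,j,0)$. Finally $(x_1,x_2-x_1,x'')$ sends $c_j$ to $(j,0,0)$. So $S$ is tame. It remains to find pairwise disjoint F.B. regions $V_j\ni c_j$ containing no other $c_i$; they are then pulled back to $S$.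

**Step 2. One automorphism that attracts at all the $c_j$.** The regions will be basins of attraction, so we need an automorphism with attracting fixed points at every $c_j$. Let
$$\varphi(x)=\tfrac34\Bigl(x-\frac{\sin2\pi x}{2\pi}\Bigr),\qquad \varphi(j)=\tfrac34j,\quad \varphi'(j)=0\quad(j\in\mathbf Z).$$
The map $H(x_1,x_2,x'')=(\varphi(x_1)+\frac14x_2,\;x_1,\;\frac12x'')$ is an automorphism, with inverse $(X_1,X_2,X'')\mapsto(X_2,\,4(X_1-\varphi(X_2)),\,2X'')$. It fixes $c_j$, since $\frac34j+\frac14j=j$. Its derivative there is $\begin{pmatrix}0&\frac14\\1&0\end{pmatrix}\oplus\frac12I$, and the square of this matrix is $\frac14I$. So $\Theta=H\circ H$ is an automorphism with $\Theta(c_j)=c_j$ and $\Theta'(c_j)=\frac14I$. Let $V_j=\{x:\Theta^k(x)\to c_j\text{ as }k\to\infty\}$. The $V_j$ are pairwise disjoint, $\Theta(V_j)=V_j$, and $V_j$ contains $c_j$ but no other $c_i$, because the $c_i$ are fixed points.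

**Step 3. Each $V_j$ is a copy of $\mathbf C^n$.** We linearize $\Theta$ on $V_j$. Translate so that $c_j=0$. There are $R>0$ and $C$ with $|\Theta(x)-\frac14x|\le C|x|^2$ and $|\Theta(x)|\le\frac13|x|$ for $|x|<R$. Hence $B_R\subset V_j$, and $V_j=\bigcup_k\Theta^{-k}(B_R)$ is open. On $B_R$ we have $|\Theta^k(x)|\le3^{-k}|x|$, so
$$|4^{k+1}\Theta^{k+1}(x)-4^k\Theta^k(x)|=4^{k+1}\bigl|\Theta(\Theta^kx)-\tfrac14\Theta^kx\bigr|\le4^{k+1}C\,9^{-k}|x|^2 .$$
Since $4/9<1$, $\psi=\lim4^k\Theta^k$ exists uniformly on $B_R$. Moreover $\psi(0)=0$, $\psi'(0)=I$, and $\psi\circ\Theta=\frac14\psi$. If $\Theta^k$ maps a neighborhood of $x\in V_j$ into $B_R$, put $\psi=4^k\,\psi\circ\Theta^k$ there. By $\psi\circ\Theta=\frac14\psi$ on $B_R$ this does not depend on $k$. So $\psi:V_j\to\mathbf C^n$ is holomorphic and $\psi\circ\Theta=\frac14\psi$ on $V_j$.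

*Injective:* $\psi$ is injective on some $B_{R'}$, because $\psi'(0)=I$. If $\psi(x)=\psi(x')$, then for large $k$ the points $\Theta^k(x),\Theta^k(x')$ lie in $B_{R'}$ and have the same image $4^{-k}\psi(x)$. So $\Theta^k(x)=\Theta^k(x')$, and $x=x'$. *Onto:* $\psi(V_j)=4\psi(\Theta(V_j))=4\psi(V_j)$, and $\psi(V_j)$ contains a neighborhood of $0$. Hence $\psi(V_j)=\mathbf C^n$, and $\psi^{-1}:\mathbf C^n\to V_j$ is biholomorphic and onto. Being pairwise disjoint and nonempty, the $V_j$ are proper subsets of $\mathbf C^n$, that is, F.B. regions. $\square$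

Now some tests.

*The basins themselves.* With $\Omega_j=V_j$ and $e_j=c_j$ the set $E$ is tame. If the marked points are moved to any $e_j\in V_j$ with $|e_j-c_j|<\frac14$, their first coordinates stay within $\frac14$ of $j$, so they are distinct with moduli tending to infinity. By Lemma 1 with $\ell=x_1$, $E$ is still tame.

*A quarter lattice.* For $S=\{(j,m,0,\dots,0):j,m\ge1\text{ integers}\}$ no coordinate function is injective, but $\ell=x_1+\sqrt2\,x_2$ is. Since $j+\sqrt2m\le M$ leaves only finitely many pairs, $S$ is tame and admits disjoint F.B. regions.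

**Corollary 2.** (i) For every infinite disjoint collection $\{\Omega_j\}$ of F.B. regions one can choose $e_j\in\Omega_j$ such that $\{e_j\}$ is discrete and tame. (ii) Every tame set $E$ admits pairwise disjoint F.B. regions, each containing exactly one point of $E$ and together covering $E$.

*Proof.* (i) The collection is countable, because the sets are disjoint and open. Let $F_j:\mathbf C^n\to\Omega_j$ be biholomorphic and onto. The first coordinate of $F_j$ is a nonconstant entire function, hence unbounded. So we can pick successively $e_j\in\Omega_j$ whose first coordinates have strictly increasing moduli tending to $\infty$. Then $\{e_j\}$ is discrete, and Lemma 1 with $\ell=x_1$ applies. (ii) Let $\Phi$ be an automorphism with $\Phi(E)=N$. Apply Lemma 1 to $N$ with $\ell=x_1$ and transport the regions by $\Phi^{-1}$. $\square$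

So tame sets do have the configuration of the problem, and every configuration carries tame choices. The guess "yes" is nevertheless wrong.

## 2. Nondegenerate maps through a point of the complement

Here is how one would try to prove "yes". Suppose that all $\Omega_j$ lie in one F.B. region $\Omega$, let $G:\Omega\to\mathbf C^n$ be biholomorphic and onto, and suppose that $G(E)$ is tame. Can we pull the tameness back? The attempt stops at once: $\Phi\circ G$ sends $E$ to $N$, but it is defined on $\Omega$ only, and tameness of $E$ asks for an automorphism of all of $\mathbf C^n$. Theorem 5 says that this defect is real.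

To show that a set is *not* tame we need a property of all tame sets.

**Lemma 3.** Let $E$ be tame and $p\in\mathbf C^n\setminus E$. Then there is a holomorphic $F:\mathbf C^n\to\mathbf C^n\setminus E$ with $F(0)=p$ and $JF(0)\ne0$.

*Proof.* Let $\Phi$ be an automorphism with $\Phi(E)=N$ and put $a=\Phi(p)\notin N$. It suffices to find a holomorphic $F_0:\mathbf C^n\to\mathbf C^n\setminus N$ with $F_0(0)=a$ and $JF_0(0)\ne0$; then take $F=\Phi^{-1}\circ F_0$. For this we may replace $a$ by $\Psi(a)$ for any automorphism $\Psi$ with $\Psi(N)=N$, because a map found for $\Psi(a)$ can be composed with $\Psi^{-1}$.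

If $(a_2,\dots,a_n)\ne0$, a linear change in $(x_2,\dots,x_n)$, which fixes $N$ pointwise, achieves $a_2\ne0$. Take $F_0(x)=(a_1+x_1,\ a_2e^{x_2},\ a''+x'')$. It omits $\{x_2=0\}\supset N$, and $JF_0(0)=a_2\ne0$.

If $a=(a_1,0,\dots,0)$, then $a_1\notin\{1,2,\dots\}$. The entire function $1/\Gamma(1-x)$, with $\Gamma$ the Gamma function, vanishes exactly at $1,2,3,\dots$. So the automorphism $(x_1,\ x_2+1/\Gamma(1-x_1),\ x'')$ fixes $N$ pointwise and moves $a$ to a point with nonzero second coordinate. This is the first case. $\square$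

So we look for a set $E$, with its F.B. regions, that blocks nondegenerate maps. The boldest plan is to make $E$ so crowded that *no* holomorphic $F:\mathbf C^n\to\mathbf C^n\setminus E$ has $JF\not\equiv0$. That plan cannot work: the hypothesis makes $E$ avoidable. Indeed, let $F_1:\mathbf C^n\to\Omega_1$ be biholomorphic and onto with $F_1(a)\in E$. Take an F.B. region $V$ and a point $b\notin V$. Then $a\notin V+a-b$, so $F_1(V+a-b)$ is an image of $\mathbf C^n$ under a biholomorphic map that misses $E$. Large parts of $\mathbf C^n\setminus E$ must stay open to nondegenerate maps. What Lemma 3 leaves possible is to block a single point $p$.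

**Theorem 4.** Let $n\ge2$. There are a point $p$, an infinite discrete set $E=\{e_1,e_2,\dots\}\subset\mathbf C^n\setminus\{p\}$ and pairwise disjoint F.B. regions $\Omega_1,\Omega_2,\dots$ with $\Omega_j\cap E=\{e_j\}$ for all $j$, such that every holomorphic $F:\mathbf C^n\to\mathbf C^n\setminus E$ with $F(0)=p$ has $JF(0)=0$. Consequently $E$ is not tame.

The last sentence follows from Lemma 3. So the answer to the problem is no, for every $n\ge2$, even with $E\subset\bigcup_j\Omega_j$.

**Theorem 5.** In Theorem 4 one can take all $\Omega_j$ inside one F.B. region $\Omega$, with a biholomorphic $G:\Omega\to\mathbf C^n$ onto $\mathbf C^n$ such that $G(E)$ is tame in $\mathbf C^n$. There is also a psh function $\rho_\infty\ge0$ on $\mathbf C^n$ with $\rho_\infty(p)>2$ such that for every holomorphic $F:\mathbf C^n\to\mathbf C^n\setminus E$ with $JF\not\equiv0$, $\rho_\infty\circ F$ is a constant $\le2$.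

Together with Corollary 2(i), Theorem 4 shows that tameness of $E$ depends on which points are chosen in the $\Omega_j$: for every collection some choice is tame, while for the collection constructed below another choice is not.

The idea is to crowd $E$ only where a plurisubharmonic (psh) function $\rho$ is large, to put $p$ at a place where $\rho$ is large, and to leave the rest of the space open for $\Omega$. Two things are needed: an analytic estimate showing that crowding on $\{\rho\ge1\}$ alone blocks the points with $\rho>2$, and a construction in which the crowded set nevertheless fits into one F.B. region. They are independent, and we begin with the estimate.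

## 3. An estimate for maps that avoid a set crowded on $\{\rho\ge1\}$

**Proposition 6.** There is $C_*=C_*(n)$ with the following property. Let $F$ be holomorphic from a neighborhood of $\overline{B_3}\subset\mathbf C^n$ to $\mathbf C^n$, let $\rho$ be a continuous psh function on $\mathbf C^n$, and let $E\subset\mathbf C^n$ with $F(B_3)\cap E=\emptyset$. Assume $\rho(F(0))>2$, and that for each $z\in\overline{B_2}$ with $\rho(F(z))\ge1$ there is $e\in E$ with
$$|e-F(z)|<\tfrac18\exp\bigl(-2L(F(z))\bigr),\qquad L(y)=|y|^8+\rho(y)^4. \tag{1}$$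
Then $|JF(0)|\le C_*$.

The constant depends on $n$ only. This matters: applied to $z\mapsto F(Rz)$ with $R$ large, such a bound forces $JF(0)=0$.

**Facts used.** (P) A psh function $u$ is upper semicontinuous with values in $[-\infty,\infty)$ and is subharmonic or $\equiv-\infty$ on each complex line. If $u$ is psh and $F$ is holomorphic, $u\circ F$ is psh or $\equiv-\infty$. For $f$ holomorphic and not identically zero, $\log|f|$ is psh; for $q$ fixed, $|F-q|^2$ is psh. A convex nondecreasing function of a real-valued psh function is psh. Psh functions are subharmonic on $\mathbf R^{2n}$ and obey the maximum principle. A decreasing limit of psh functions is psh or $\equiv-\infty$. A psh function on $\mathbf C^n$ bounded above is constant (Liouville). A typical example is $\log^+|y_2|$ on $\mathbf C^2$: continuous, psh, and zero exactly on $|y_2|\le1$.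

(D) Let $f,g$ be continuous $\mathbf C^n$-valued maps on a closed ball $Q$ with $|f-g|<|g|$ on $\partial Q$. If $g$ has degree $\ne0$ on $Q$, then so does $f$ (homotopy invariance), and $f$ has a zero in the interior of $Q$. The degree is $\neq0$ if $g$ is an invertible linear map and $Q$ is centered at $0$, or if $g$ is holomorphic near $Q$ with a single zero in $Q$, in the interior, with invertible derivative there.

(S) If $f$ is a $\mathbf C^n$-valued holomorphic map on the unit disc with $|f|\le M$ that vanishes to order $m$ at $0$, then $|f(\tau)|\le M|\tau|^m$. (Apply the maximum principle to $|f(\tau)/\tau^m|^2$.)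

(OS) Let $(b_\tau)$ be Brownian motion in $\mathbf C^n=\mathbf R^{2n}$ with filtration $(\mathcal F_\tau)$. It has the strong Markov property, and exit times of bounded open sets have finite expectation. *If $u$ is subharmonic near $\overline O$, $O$ bounded open, $b$ starts in $O$, $\tau_1\le\tau_2\le$ (exit time of $O$) are stopping times and $A\in\mathcal F_{\tau_1}$, then $\mathbb E[u(b_{\tau_1});A]\le\mathbb E[u(b_{\tau_2});A]$.* For smooth $u$ this is Itô's formula, as $\Delta u\ge0$. In general, convolution gives smooth subharmonic $u_m\downarrow u$ near $\overline O$, bounded above uniformly on $\overline O$, and monotone convergence applies, also when $u$ is unbounded below. For harmonic $u$ there is equality. In particular, for $F$ holomorphic near $\overline O$, $F(b)$ stopped at the exit from $O$ is a bounded martingale.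

**The case of constant $\rho$, and where it stops helping.** Suppose first that $\rho\equiv3$, so that the crowding holds at every $z\in\overline{B_2}$. Let $t(z)\le1$ be the radius of the largest ball about $z$ (up to radius $1$) on which $F$ moves by less than $1$, and put $D=\log(1/t)$. Rescaling $F$ on this ball, a covering lemma shows that a large Jacobian would force $F$ to cover the nearby point $e$. Hence
$$\log|JF|\le nD-|F|^8-\rho(F)^4 .$$
The left side is subharmonic. Averaging over a sphere gives $\log|JF(0)|+\text{mean}(|F|^8)\le n\,\text{mean}(D)$. On the other hand a large $D(z)$ means that $F$ already moves by $1$ at the tiny scale $t$, hence oscillates by a definite amount at each of the roughly $D/\log8$ scales $8^jt$ up to a fixed size $u$. Brownian motion collects these oscillations as orthogonal martingale increments. So the mean of $|F|^2$ over a slightly larger sphere is at least a constant times $\text{mean}(D)$, up to corrections, and the mean of $|F|^8$ is much larger than $\text{mean}(D)$ if the latter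 is large. Now $\text{mean}(D)$ is forced up from each sphere to the next without end, which contradicts the boundedness of $D$.

For general $\rho$ the averaging over a sphere breaks down. On the part of the sphere where $\rho\circ F<1$ nothing bounds $\log|JF|$. One must stop the Brownian path when it leaves $\{\rho\circ F>\lambda\}$, and then the path may be stopped before it has seen the scales $8^jt$. If $P$ is the probability that it survives to distance $u$, and there are $M$ scales, the lower bound for the mean of $|F|^2$ becomes $\frac14(c_0MP-1)$. This says nothing when $P\le1/(c_0M)$.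

The way out is that $r=\rho\circ F$ is itself subharmonic. A path started where $r\ge\lambda$ and stopped sideways is stopped where $r=\lambda'<\lambda$. So the few survivors must carry a large $r$, of mean at least $(\lambda-\lambda')/P$ above $\lambda'$. This is why $\rho^4$ appears in $L$: if $P$ is small, the mean of $r^4$ is large, and if $P$ is not small, the mean of $|F|^8$ is large.

**Lemma 7 (covering).** Let $G:B_1\to B(q,1)$ be holomorphic, $G(0)=q$, $|JG(0)|\ge\varepsilon>0$. Then $G(B_1)\supset B(q,\varepsilon^2/8)$.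

*Proof.* For a unit vector $\xi$, (S) applied to $\tau\mapsto G(\tau\xi)-q$ gives $|G'(0)\xi|\le1$. So all singular values of $G'(0)$ are $\le1$. Their product is $|JG(0)|\ge\varepsilon$, hence $\varepsilon\le1$, each singular value is $\ge\varepsilon$, and $|G'(0)\zeta|\ge\varepsilon|\zeta|$. The map $\tau\mapsto G(\tau\xi)-q-\tau G'(0)\xi$ is bounded by $2$ and vanishes to order $2$ at $0$, so $|G(\zeta)-q-G'(0)\zeta|\le2|\zeta|^2$ on $B_1$. If $|b-q|<\varepsilon^2/8$ and $|\zeta|=\varepsilon/4$, then
$$|G(\zeta)-b-G'(0)\zeta|<\tfrac{\varepsilon^2}8+\tfrac{\varepsilon^2}8=\varepsilon|\zeta|\le|G'(0)\zeta| .$$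
By (D), $G-b$ has a zero in $B_{\varepsilon/4}$. $\square$

The next lemma says: if $F$ is at distance $\ge\frac12$ from $q'$ at one point $v$, then the set where this happens is big enough for Brownian motion to hit it, with a probability that depends on $n$ only. A single point is invisible to Brownian motion, but by the maximum principle the set reaches out from $v$ in every complex direction.

**Lemma 8 (hitting).** There is $c_0=c_0(n)\in(0,1)$ such that: if $F$ is a $\mathbf C^n$-valued holomorphic map near $\overline{B(v,s)}\subset\mathbf C^n$, $q'\in\mathbf C^n$, $|F(v)-q'|\ge\frac12$, and $A=\{x\in\overline{B(v,s)}:|F(x)-q'|\ge\frac12\}$, then Brownian motion started at any $x_0$ with $|x_0-v|\le2s$ hits $A$ before leaving $B(v,7s)$ with probability $\ge c_0$.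

*Proof.* **Step 1. A probability measure on $A$.** We put on $A$ a measure that is nearly as spread out as a $(2n-1)$-dimensional one. Let $\xi$ be a unit vector and $\tau\in[0,s]$. The function $\alpha\mapsto|F(v+\tau e^{i\alpha}\xi)-q'|$ has maximum $\ge\frac12$, by the maximum principle for the subharmonic function $|F(v+\cdot\,\xi)-q'|^2$ on the disc of radius $\tau$, whose value at $0$ is $\ge\frac14$. So some $\alpha\in[0,2\pi]$ satisfies $v+\tau e^{i\alpha}\xi\in A$; let $\alpha(\xi,\tau)$ be the least one. Since $A$ is compact, each set $\{\alpha(\xi,\tau)\le c\}$ is closed, so $\alpha$ is Borel. Let $\mu$ be the image of (normalized surface measure on $S^{2n-1}$)$\times$(uniform measure on $[s/2,s]$) under $(\xi,\tau)\mapsto v+\tau e^{i\alpha(\xi,\tau)}\xi$. This is a probability measure on $A$.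

**Step 2. The bound $\mu(B(x,\varrho))\le(4\varrho/s)^{2n-1}$.** This will bound the potential of $\mu$. If $\varrho\ge s/4$ the right side is $\ge1$. Let $\varrho<s/4$, and let $a=v+\tau\zeta\in B(x,\varrho)$ with $\zeta=e^{i\alpha}\xi$, $\tau\in[s/2,s]$. Then $|x-v|>s/2-s/4>0$; write $x-v=\tau'\eta$ with $|\eta|=1$, $\tau'>0$. We get $|\tau-\tau'|<\varrho$ and
$$\tau|\zeta-\eta|\le|\tau\zeta-\tau'\eta|+|\tau'-\tau|<2\varrho,\qquad\text{so}\qquad|\zeta-\eta|<\epsilon:=4\varrho/s<1 .$$
Hence $|\langle\xi,\eta\rangle|=|\langle\zeta,\eta\rangle|\ge\operatorname{Re}\langle\zeta,\eta\rangle=1-\frac12|\zeta-\eta|^2\ge1-\epsilon^2/2$, and $1-|\langle\xi,\eta\rangle|^2\le\epsilon^2$. For $\xi$ uniform on the sphere, $|\langle\xi,\eta\rangle|^2$ is distributed as $X_1/(X_1+\dots+X_n)$ with independent standard exponential $X_i$ (normalize a complex Gaussian vector). With $Y=X_2+\dots+X_n$ and $0\le\kappa<1$,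
$$\mathbb P\Bigl(\frac{X_1}{X_1+Y}\ge\kappa\Bigr)=\mathbb E\,e^{-\kappa Y/(1-\kappa)}=\Bigl(1+\frac{\kappa}{1-\kappa}\Bigr)^{-(n-1)}=(1-\kappa)^{n-1}.$$
With $\kappa=1-\epsilon^2$, the set of admissible $\xi$ has measure at most $\epsilon^{2n-2}$. The condition $|\tau-\tau'|<\varrho$ has probability at most $2\varrho/(s/2)=\epsilon$ and is independent of $\xi$. The product is $\epsilon^{2n-1}$.

**Step 3. Comparison with the potential.** The potential of $\mu$ is harmonic off $A$, bounded, and larger near $v$ than far away, so the path must meet $A$. Let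
$$U(x)=\int|x-a|^{2-2n}\,d\mu(a)=(2n-2)\int_0^\infty\varrho^{1-2n}\mu(B(x,\varrho))\,d\varrho .$$
On $[0,s]$ use Step 2, on $[s,\infty)$ use $\mu\le1$. This gives $U\le C_ns^{2-2n}$ everywhere, with $C_n=(2n-2)4^{2n-1}+1$. Further, $U(x_0)\ge(3s)^{2-2n}$, and $U\le(6s)^{2-2n}$ on $\partial B(v,7s)$. If $x_0\in A$ there is nothing to prove. Otherwise, for large $m$, stop at the first time when the distance to $A$ is $\le1/m$ or $B(v,7s)$ is left. By (OS) with equality,
$$(3s)^{2-2n}\le C_ns^{2-2n}\,\mathbb P(\text{distance}\le1/m\text{ is reached before leaving }B(v,7s))+(6s)^{2-2n}.$$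
As $m\to\infty$ these events decrease. On their intersection the path, continuous up to its a.s. finite exit time, comes arbitrarily close to the compact set $A\subset\overline{B(v,s)}$, so it hits $A$, before leaving $B(v,7s)$. The lemma holds with $c_0=(3^{2-2n}-6^{2-2n})/C_n$. $\square$

## 4. Proof of Proposition 6

Put $r=\rho\circ F$ (continuous, psh), $h=\log|JF|$, $h_0=h(0)$. If $h_0<0$, then $|JF(0)|<1$ and any $C_*\ge1$ works. So assume $h_0\ge0$; then $h\not\equiv-\infty$ is subharmonic. For $|z|\le2$ let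
$$t(z)=\min\bigl(1,\ \min\{|w-z|:|w-z|\le1,\ |F(w)-F(z)|\ge1\}\bigr),\qquad D(z)=\log\frac1{t(z)}\ge0,$$
with $t(z)=1$ if there is no such $w$. By compactness $\{t\le c\}$ is closed for $c<1$, so $t$ is lower semicontinuous and $D$ is Borel. $D$ is bounded on $\overline{B_2}$, because $F$ is uniformly continuous on $\overline{B_3}$.

**Step 1. A pointwise bound for $h$.** This step turns the crowding of $E$ into an inequality: if $|z|\le2$ and $r(z)\ge1$, then
$$h(z)\le nD(z)-|F(z)|^8-r(z)^4 . \tag{2}$$
Let $q=F(z)$, $t=t(z)$, $G(\zeta)=F(z+t\zeta)$ for $\zeta\in B_1$. By the definition of $t$, $G$ maps $B_1$ into $B(q,1)$; moreover $G(0)=q$ and $|JG(0)|=t^n|JF(z)|$. Since $z+t\zeta\in B_3$, $G$ omits a point at distance $<\frac18e^{-2L(q)}$ from $q$, by (1). If $|JG(0)|\ge e^{-L(q)}$, Lemma 7 with $\varepsilon=e^{-L(q)}$ would say that this point is covered. So $t^n|JF(z)|<e^{-L(q)}$, which is (2).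

**Step 2. Averaging (2).** We average only over places where (2) is available. For $\lambda\in[1,2]$ let
$$O_\lambda=\{|z|<3-\lambda,\ r(z)>\lambda\},$$
which contains $0$ because $r(0)>2$. Let $T_\lambda$ be the exit time of $O_\lambda$ for Brownian motion from $0$, and $Z_\lambda=b_{T_\lambda}$. Then $|Z_\lambda|\le3-\lambda\le2$ and $r(Z_\lambda)\ge\lambda\ge1$. Put
$$x(\lambda)=\mathbb E\,D(Z_\lambda)\in[0,\infty),\qquad y(\lambda)=\mathbb E\bigl[|F(Z_\lambda)|^8+r(Z_\lambda)^4\bigr].$$
By (OS), $h_0\le\mathbb E\,h(Z_\lambda)$, and (2) gives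
$$y(\lambda)\le n\,x(\lambda)-h_0 . \tag{3}$$

**Step 3. The growth inequality.** This step bounds $y$ at a lower level $\lambda'$ from below by a superlinear function of $x$ at level $\lambda$. Let $0<u<1$, $\lambda\in[1,2]$, $\lambda'=\lambda-u\ge1$. With $c_1=(c_0/8)^4$ and $M_0=4/c_0^2$,
$$y(\lambda')\ \ge\ c_1u^4\Bigl[\Bigl(\frac{x(\lambda)-\log(1/u)}{\log8}-1\Bigr)_+^{3/2}-M_0^{3/2}\Bigr]. \tag{4}$$

Condition on $Z_\lambda=z$, so $|z|\le3-\lambda$, $r(z)\ge\lambda$. Then $z\in O_{\lambda'}$ and $B(z,u)\subset B_{3-\lambda'}$. Since $O_\lambda\subset O_{\lambda'}$, by the strong Markov property $Z_{\lambda'}$ is then distributed as $b_\theta$, where $b$ starts at $z$ and $\theta$ is the exit time of $O_{\lambda'}$. Write $\mathbb P_z,\mathbb E_z$ accordingly, and let $\sigma_s$ be the exit time of $B(z,s)$. Put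
$$S=\{\theta\ge\sigma_u\},\qquad P=\mathbb P_z(S),\qquad\kappa=\theta\wedge\sigma_u ;$$
$S$ is the event of survival to distance $u$, and $S\in\mathcal F_\kappa$. On $S^c$, $b_\kappa=b_\theta$ lies in $\partial O_{\lambda'}\cap B_{3-\lambda'}$, so $r(b_\kappa)=\lambda'$. On $S$, $b_\kappa\in\overline{O_{\lambda'}}$, so $r(b_\kappa)\ge\lambda'$.

*(i) Few survivors carry a large $r$.* By (OS), $\lambda\le r(z)\le\mathbb E_zr(b_\kappa)$. As $r(b_\kappa)=\lambda'$ on $S^c$, this gives $\mathbb E_z[r(b_\kappa)-\lambda';S]\ge\lambda-\lambda'=u$; in particular $P>0$. The function $(r_+)^4$ is subharmonic and $r>0$ on $\overline{O_{\lambda'}}$. By (OS) on the event $S$, then $0\le r(b_\kappa)-\lambda'\le r(b_\kappa)$ on $S$, then Hölder's inequality in the form $u\le\mathbb E_z[r(b_\kappa)-\lambda';S]\le\mathbb E_z[(r(b_\kappa)-\lambda')^4;S]^{1/4}P^{3/4}$,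
$$\mathbb E_z\,r(b_\theta)^4\ge\mathbb E_z[r(b_\kappa)^4;S]\ge\mathbb E_z[(r(b_\kappa)-\lambda')^4;S]\ge u^4P^{-3}. \tag{5}$$

*(ii) Many survivors make $F$ oscillate.* Let $t=t(z)$, and let $M=M(z)$ be the largest integer with $8^Mt\le u$ if this integer is $\ge1$; otherwise $M=0$. Let $M\ge1$. Then $t<1$, so there is $w$ with $|w-z|=t$ and $|F(w)-F(z)|\ge1$. For $0\le j\le M$ let
$$s_j=8^jt,\qquad\kappa_j=\theta\wedge\sigma_{s_j},\qquad a_j=\{\sigma_{s_j}<\theta\}\in\mathcal F_{\kappa_j}.$$
For $j\le M-1$ we have $s_j<u$, hence $S\subset a_j$ and $\mathbb P_z(a_j)\ge P$.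

Fix $0\le j\le M-1$. On $a_j$ let $z_j=b_{\kappa_j}\in\partial B(z,s_j)$ and $q_j=F(z_j)$. Let $v=z$ if $|F(z)-q_j|\ge\frac12$, and $v=w$ otherwise. In both cases $|F(v)-q_j|\ge\frac12$, in the second because $|F(w)-q_j|\ge|F(w)-F(z)|-|F(z)-q_j|>\frac12$. Moreover $|v-z_j|\le s_j+t\le2s_j$, and since $|v-z|\le t\le s_j$,
$$B(v,7s_j)\subset B(z,8s_j)=B(z,s_{j+1})\subset B(z,u)\subset B_2 .$$
Let $\nu$ be the first time $\ge\sigma_{s_j}$, before $\sigma_{s_{j+1}}$, with $|F(b_\nu)-q_j|\ge\frac12$, and $\nu=\infty$ if there is none. By Lemma 8 with $s=s_j$, $q'=q_j$, $x_0=z_j$, and by the strong Markov property, on $a_j$ the conditional probability of $\nu<\sigma_{s_{j+1}}$ given $\mathcal F_{\kappa_j}$ is $\ge c_0$. If $\nu<\sigma_{s_{j+1}}$ and $\theta\ge\sigma_{s_{j+1}}$, then $\nu\le\sigma_{s_{j+1}}=\kappa_{j+1}$. So on $a_j$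
$$\mathbb P_z(\nu\le\kappa_{j+1}\mid\mathcal F_{\kappa_j})\ge c_0-\mathbb P_z(\theta<\sigma_{s_{j+1}}\mid\mathcal F_{\kappa_j}).$$
Up to time $\theta$, $F(b)$ is a bounded martingale. On $a_j$ the time $\nu\wedge\kappa_{j+1}$ lies between $\kappa_j$ and $\kappa_{j+1}$, and $q_j$ is known at time $\kappa_j$. By conditional Jensen for $|\cdot-q_j|^2$ (the conditional form of (OS) for $|F-q|^2$), on $a_j$
$$\mathbb E_z\bigl[|F(b_{\kappa_{j+1}})-q_j|^2\bigm|\mathcal F_{\kappa_j}\bigr]\ge\mathbb E_z\bigl[|F(b_{\nu\wedge\kappa_{j+1}})-q_j|^2\bigm|\mathcal F_{\kappa_j}\bigr]\ge\tfrac14\mathbb P_z(\nu\le\kappa_{j+1}\mid\mathcal F_{\kappa_j}).$$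
Integrating over $a_j$,
$$\mathbb E_z\bigl[|F(b_{\kappa_{j+1}})-F(b_{\kappa_j})|^2;a_j\bigr]\ge\tfrac14\bigl[c_0\mathbb P_z(a_j)-\mathbb P_z(\sigma_{s_j}<\theta<\sigma_{s_{j+1}})\bigr].$$
Now sum over $0\le j\le M-1$. Martingale increments over successive stopping times are orthogonal, the events $\{\sigma_{s_j}<\theta<\sigma_{s_{j+1}}\}$ are disjoint, and $\mathbb P_z(a_j)\ge P$. Hence
$$\mathbb E_z|F(b_\theta)|^2\ge\mathbb E_z|F(b_\theta)-F(z)|^2\ge\tfrac14(c_0MP-1),$$
and by Jensen's inequality
$$\mathbb E_z|F(b_\theta)|^8\ge\bigl[\tfrac14(c_0MP-1)_+\bigr]^4. \tag{6}$$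
(For $\rho\equiv3$ one has $P=1$ and the subtracted events are empty. This is the easy case of Section 3.)

*(iii) Balancing (5) and (6).* Let $M\ge M_0$. If $P\le M^{-1/2}$, (5) gives $\mathbb E_zr(b_\theta)^4\ge u^4M^{3/2}$. If $P>M^{-1/2}$, then $c_0MP-1\ge c_0M^{1/2}-1\ge\frac12c_0M^{1/2}$, because $c_0M^{1/2}\ge2$, and (6) gives $\mathbb E_z|F(b_\theta)|^8\ge(c_0M^{1/2}/8)^4=c_1M^2\ge c_1M^{3/2}$. As $c_1\le1$ and $u\le1$, in both cases
$$\mathbb E_z\bigl[|F(b_\theta)|^8+r(b_\theta)^4\bigr]\ge c_1u^4\bigl(M(z)^{3/2}-M_0^{3/2}\bigr), \tag{7}$$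
and for $M<M_0$ this is trivial. The largest integer $M$ with $8^Mt\le u$ is the integer part of $\frac{D(z)-\log(1/u)}{\log8}$, so $M(z)\ge\bigl(\frac{D(z)-\log(1/u)}{\log8}-1\bigr)_+$ in all cases. The function $x\mapsto\bigl(\frac{x-\log(1/u)}{\log8}-1\bigr)_+^{3/2}$ is convex. Taking expectations in (7) over $z=Z_\lambda$ and using Jensen's inequality gives (4).

**Step 4. Iteration.** We play (3) against (4) on infinitely many levels. Let $\lambda_j=1+2^{-j}$ ($j\ge0$), so $u=\lambda_{j-1}-\lambda_j=2^{-j}$, and put $x_j=x(\lambda_j)$, $a=\log8$. From (3), $h_0\ge0$, and (4):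
$$x_j\ge\frac{c_1}{n}16^{-j}\Bigl[\Bigl(\frac{x_{j-1}-j\log2}{a}-1\Bigr)_+^{3/2}-M_0^{3/2}\Bigr]\qquad(j\ge1).\tag{8}$$
Let $c_3=\frac{c_1}{2n}(2a)^{-3/2}$, and let $X_*=X_*(n)$ satisfy
$$X_*\ge2\log2+2a,\qquad X_*\ge4aM_0,\qquad X_*^{1/2}\ge16^3/c_3 .$$

Suppose $x_0\ge X_*$. We claim $x_j\ge X_*256^j$ for all $j$. Assume $x_{j-1}\ge X_*256^{j-1}$. As $256^{j-1}\ge j$, we have $x_{j-1}\ge X_*j\ge2j\log2+2a$, that is, $\frac{x_{j-1}-j\log2}a-1\ge\frac{x_{j-1}}{2a}$; and $\frac{x_{j-1}}{2a}\ge2M_0$. Since $2^{-3/2}\le\frac12$, the bracket in (8) is $\ge\frac12\bigl(\frac{x_{j-1}}{2a}\bigr)^{3/2}$. So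
$$x_j\ge c_316^{-j}x_{j-1}^{3/2}\ge c_316^{-j}X_*^{3/2}16^{3j-3}=c_316^{-3}X_*^{1/2}\cdot X_*256^j\ge X_*256^j .$$
Thus $x_j\to\infty$, contradicting $x_j\le\sup_{\overline{B_2}}D<\infty$. Hence $x(2)=x_0<X_*$, and (3) with $\lambda=2$ gives $h_0\le nX_*$. Take $C_*=e^{nX_*}$. $\square$

## 5. Shears that let a crowded set fall into one F.B. region

Write $y=(y_1,y_2,y'')\in\mathbf C^2\times\mathbf C^{n-2}$, $\|x\|=\max(|x_1|,|x_2|,|x''|)$, and
$$p=(0,e^5,0).$$

We construct automorphisms $G_k$ of $\mathbf C^n$, each obtained from the previous one by a shear with a polynomial of huge degree. The region $\Omega$ will be the set where the $G_k$ stay under control, and $\rho_k$ will measure, logarithmically, how far $G_k$ has escaped. The difficulty is a conflict: $E$ must crowd the places where $\rho_k$ is large, that is, where points are escaping, and yet $E$ must lie in $\Omega$. The resolution is to choose the points $E_k$ first and then let the next shear vanish at them. Those points stop escaping after one more step and are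 captured by the next polydisc, while the degree of the shear is so high that $\rho_{k+1}$ still almost equals $\rho_k$ at $p$ and does not exceed $\rho_k$ by much on a large ball.

**The scheme.** We construct polynomials $t_k$ in $(y_1,y_2)$ by
$$t_{-1}=y_1,\qquad t_0=y_2,\qquad t_{k+1}=t_{k-1}+g_{k+1}(t_k)$$
with polynomials $g_{k+1}$ of one variable, and numbers $R_0=1$, $R_{k+1}\ge R_k+1$, $d_0=1$, $d_{k+1}=d_km_{k+1}$ with integers $m_{k+1}\ge4$. Let
$$G_k=(t_{k-1},t_k,y'')\ (k\text{ even}),\quad G_k=(t_k,t_{k-1},y'')\ (k\text{ odd}),\qquad\rho_k=\frac1{d_k}\log^+\frac{|t_k|}{R_k}.$$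
Then $G_0=\mathrm{id}$ and $G_{k+1}=\Phi_{k+1}\circ G_k$, where $\Phi_{k+1}$ is the shear $(x_1+g_{k+1}(x_2),x_2,x'')$ ($k$ even) or $(x_1,x_2+g_{k+1}(x_1),x'')$ ($k$ odd). So $G_k$ is an automorphism of $\mathbf C^n$ and $JG_k\equiv1$. The $\rho_k\ge0$ are continuous and psh, and $\rho_0(p)=5$.

For example, the first step below uses $t_1=y_1+(y_2/2)^{m_1}$, so $t_1(p)=(e^5/2)^{m_1}$ and $\rho_1(p)=5-\log2-\frac{\log R_1}{m_1}$ for large $m_1$. The loss is $\log2$ plus something that a large degree makes as small as we like.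

**Step $k\to k+1$.** The purpose is to choose, in this order, $E_k$, $R_{k+1}$ and $m_{k+1}$. Assume $\rho_k(p)>3$. Set $E_0=\emptyset$. For $k\ge1$ let
$$A_k=\{k-1\le|y|\le k,\ \rho_k(y)\ge\tfrac12\},\qquad L_k=(k+1)^8+\bigl(1+\max_{\overline{B_{k+1}}}\rho_k\bigr)^4,\qquad\delta_k=\tfrac18e^{-2L_k}.$$
Choose a finite set $E_k\subset\{k-2<|y|<k+1,\ \rho_k>\frac14\}$ such that every point of $A_k$ is at distance $<\delta_k$ from $E_k$, and $t_k(e)\ne t_k(p)$ for $e\in E_k$. To do this, slightly perturb a finite $\delta_k/2$-net of the compact set $A_k$ contained in $A_k$: the set $\{k-2<|y|<k+1,\rho_k>\frac14\}$ is an open neighborhood of $A_k$, and $\{t_k\ne t_k(p)\}$ is dense because $t_k$ is a nonconstant polynomial. Let $E_k=\emptyset$ if $A_k=\emptyset$. Put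
$$q_k(t)=\prod_{e\in E_k}(t-t_k(e)),\qquad g_{k+1}(t)=q_k(t)\Bigl(\frac t{2R_k}\Bigr)^{m_{k+1}},$$
with $q_k=1$ if $E_k=\emptyset$. Then, whatever $m_{k+1}$ is,
$$t_{k+1}(e)=t_{k-1}(e)\qquad(e\in E_k).\tag{9}$$
Choose $R_{k+1}\ge R_k+1$ larger than $|t_{k-1}(e)|,|t_k(e)|,|e''|$ for all $e\in E_k$. Then choose $m=m_{k+1}\ge4$ so large that:

* (a) $|g_{k+1}(t)|\le2^{-k-2}$ for $|t|\le R_k$.
* (b) $\rho_{k+1}\le\rho_k+2^{-k-3}$ on $\overline{B_{k+1}}$.
* (c) $\rho_{k+1}(p)\ge\rho_k(p)-\frac{\log2}{d_k}-2^{-k-3}$.
* (d) $e^{d_{k+1}/4}\ge8\bigl(\max_{\overline{B_{k+2}}}|t_k|+k+3\bigr)$.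

Each holds for all large $m$. For (a), $|g_{k+1}|\le2^{-m}\max_{|t|\le R_k}|q_k|$ on $|t|\le R_k$. In (d) only $d_{k+1}=d_km$ depends on $m$. For (b), let $\alpha=\max_{\overline{B_{k+1}}}|t_{k-1}|$ and $\beta=\max(1,\max_{\overline{B_{k+1}}}|q_k(t_k)|)$. On $\overline{B_{k+1}}$ we have $|t_{k+1}|\le(\alpha+\beta)\max(1,|t_k|/2R_k)^m$. Since $R_{k+1}\ge1$ and $\alpha+\beta\ge1$, it follows that $\rho_{k+1}\le\frac{\log(\alpha+\beta)}{d_km}+\rho_k$ there. For (c), $\rho_k(p)>3$ means $|t_k(p)|>R_ke^{3d_k}>2R_k$, and $q_k(t_k(p))\ne0$. So the term $q_k(t_k(p))(t_k(p)/2R_k)^m$ dominates $t_{k+1}(p)$, and as $m\to\infty$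
$$\frac1{d_km}\log^+\frac{|t_{k+1}(p)|}{R_{k+1}}\to\frac1{d_k}\log\frac{|t_k(p)|}{2R_k}=\rho_k(p)-\frac{\log2}{d_k}.$$

Since $d_i\ge4^i$, (c) gives $\rho_k(p)\ge5-\sum_{i\ge0}(4^{-i}\log2+2^{-i-3})=5-\frac43\log2-\frac14>3$ for all $k$, so the induction proceeds.

**The set $E$.** Put $E=\bigcup_kE_k$. It is discrete, because $E_k$ is finite and contained in $\{|y|>k-2\}$. It is infinite: for $k\ge\max(1,|p|)$ the maximum principle gives $\max_{|y|=k}\rho_k\ge\rho_k(p)>3$, so $A_k\ne\emptyset$ and $E_k\ne\emptyset$; and the points of $E_k$ have norm $>k-2$.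

**The region $\Omega$.** This step builds the F.B. region and checks $E\subset\Omega$, $p\notin\Omega$. Let
$$K_k=\{\|x\|<R_k\},\qquad W_k=G_k^{-1}(K_k),\qquad\Omega=\bigcup_kW_k .$$
By (a), $\|\Phi_{m+1}-\mathrm{id}\|\le2^{-m-2}$ on $\overline{K_m}$. We claim that on $W_k$
$$\|G_m\|<R_k+\tfrac12<R_m\ (m>k),\qquad\|G_{m+1}-G_m\|\le2^{-m-2}\ (m\ge k).\tag{10}$$
Indeed, if $G_k,\dots,G_m$ take a point of $W_k$ into $K_k,\dots,K_m$ respectively, then its images under $G_k$ and $G_{m+1}$ differ by at most $\sum_{i\ge k}2^{-i-2}=2^{-k-1}\le\frac12$, so $\|G_{m+1}\|<R_k+\frac12<R_k+1\le R_{m+1}$ there. Now use induction on $m$. Thus $W_k\subset W_{k+1}$. Each $W_k$ is open and connected, being biholomorphic to $K_k$, so $\Omega$ is a region. The limit $G=\lim G_m$ exists uniformly on each $W_k$, with $JG\equiv1$ and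
$$\|G-G_k\|\le\tfrac12\quad\text{on }W_k.\tag{11}$$

*$G$ is injective.* Suppose $G(a)=G(b)$, $a\ne b$. As $JG(b)\ne0$, $b$ is an isolated zero of $G-G(a)=\lim(G_m-G_m(a))$. On a small closed ball about $b$ not containing $a$, (D) shows that $G_m-G_m(a)$ has a zero for large $m$. This zero differs from $a$, which contradicts the injectivity of $G_m$.

*$G$ is onto.* Given $c$, take $k$ with $\|c\|+1<R_k$. By (11), $\Gamma=G\circ G_k^{-1}$ satisfies $\|\Gamma-\mathrm{id}\|\le\frac12$ on $K_k$. So $x\mapsto c-(\Gamma(x)-x)$ maps the compact convex set $\{\|x-c\|\le\frac12\}\subset K_k$ into itself. A Brouwer fixed point $x$ satisfies $\Gamma(x)=c$, and $G_k^{-1}(x)\in W_k\subset\Omega$.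

So $G:\Omega\to\mathbf C^n$ is biholomorphic onto $\mathbf C^n$. Since $|t_k(p)|>R_k$ for all $k$, $p\notin\Omega$; thus $\Omega$ is an F.B. region. For $e\in E_k$, by (9) the first two coordinates of $G_{k+1}(e)$ are $t_k(e)$ and $t_{k-1}(e)$ in some order. By the choice of $R_{k+1}$, $\|G_{k+1}(e)\|<R_{k+1}$, so $e\in W_{k+1}\subset\Omega$. Hence $E\subset\Omega$ and $p\notin E$.

**The regions $\Omega_j$.** We show that $G(E)$ satisfies the hypothesis of Lemma 1 and pull the regions back. Let $S=G(E)$ and $e\in E_k$ ($k\ge1$). Since $\rho_k(e)>\frac14$, $|e|<k+1$ and $R_k\ge1$, (d) for the step $k-1\to k$ gives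
$$|t_k(e)|>R_ke^{d_k/4}\ge8\bigl(|t_{k-1}(e)|+k+2\bigr).$$
By (11), $\|G(e)-G_{k+1}(e)\|\le\frac12$; the first two coordinates of $G_{k+1}(e)$ are $t_k(e),t_{k-1}(e)$ in some order; and $G(e)''=e''$ with $|e''|<k+1$. Consider $\ell(x)=c_1x_1+c_2x_2+\sum_{i\ge3}c_ix_i$ with $|c_1-1|,|c_2-1|<\frac12$ and $|(c_3,\dots,c_n)|<1$. Then
$$|\ell(G(e))|\ge\tfrac12\bigl(|t_k(e)|-\tfrac12\bigr)-\tfrac32\bigl(|t_{k-1}(e)|+\tfrac12\bigr)-(k+1)\ge k ,$$
because $\frac12|t_k(e)|\ge4|t_{k-1}(e)|+4k+8$. Since each $E_k$ is finite, $\{s\in S:|\ell(s)|\le M\}$ is finite for every $M$. For each pair $s\ne s'$ in $S$ the coefficient vectors $c$ with $\ell(s)=\ell(s')$ form a hyperplane. So for $c$ outside countably many hyperplanes, $\ell$ is injective on the countable set $S$, and we can choose such a $c$ in the open set above. By Lemma 1, $S=G(E)$ is tame and there are pairwise disjoint F.B. regions $V_s$ with $V_s\cap S=\{s\}$. Enumerate $E=\{e_j\}$ and put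
$$\Omega_j=G^{-1}(V_{G(e_j)})\subset\Omega .$$
Each $\Omega_j$ is biholomorphic to $V_{G(e_j)}$, hence to $\mathbf C^n$, and it is proper since $\Omega$ is. So the $\Omega_j$ are pairwise disjoint F.B. regions in $\mathbf C^n$ with $\Omega_j\cap E=\{e_j\}$.

## 6. No nondegenerate map through $p$, and the limit function $\rho_\infty$

**Claim 9.** Let $F:\mathbf C^n\to\mathbf C^n\setminus E$ be holomorphic with $\rho_k(F(0))>2$ for all large $k$. Then $JF(0)=0$.

*Proof.* Suppose not. Replacing $F(z)$ by $F(Rz)$, which multiplies $JF(0)$ by $R^n$ and changes neither $F(0)$ nor the omitted set $E$, we may assume $|JF(0)|>C_*$. Choose $k\ge1$ with $F(\overline{B_3})\subset\{|y|<k\}$ and $\rho_k(F(0))>2$. We check the hypotheses of Proposition 6 for $\rho=\rho_k$.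

Let $|z|\le2$, $q=F(z)$, $\rho_k(q)\ge1$. Take $1\le j\le k$ with $j-1\le|q|\le j$. For $j\le i<k$ we have $q\in\overline{B_j}\subset\overline{B_{i+1}}$, so (b) for the steps $i\to i+1$ gives
$$\rho_k(q)\le\rho_j(q)+\sum_{i\ge j}2^{-i-3}\le\rho_j(q)+\tfrac14 .$$
So $\rho_j(q)\ge\frac34$ and $q\in A_j$. Hence there is $e\in E_j$ with $|e-q|<\delta_j=\frac18e^{-2L_j}$. Moreover $|q|\le j$ and $\rho_k(q)\le1+\max_{\overline{B_{j+1}}}\rho_j$, so $L_j\ge|q|^8+\rho_k(q)^4$. This is (1). Proposition 6 gives $|JF(0)|\le C_*$, a contradiction. $\square$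

The inequality was used in one direction only: (b) bounds later $\rho_k$ by earlier $\rho_j$. In the other direction nothing similar holds, nor could it: on $W_k$ all $\rho_m$ with $m\ge k$ vanish, by (10), so at each point of $E$ the functions $\rho_m$ are eventually $0$.

**Proof of Theorem 4.** Section 5 provides $p$, $E$ and the $\Omega_j$. Since $\rho_k(p)>3$ for all $k$, Claim 9 shows that every holomorphic $F:\mathbf C^n\to\mathbf C^n\setminus E$ with $F(0)=p$ has $JF(0)=0$. If $E$ were tame, Lemma 3 would give such an $F$ with $JF(0)\ne0$. So $E$ is not tame. $\blacksquare$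

**Proof of Theorem 5.** $\Omega$, $G$, the inclusions $\Omega_j\subset\Omega$ and the tameness of $G(E)$ were obtained in Section 5. By (b), for $k\ge m$ the functions $\rho_k+\sum_{i\ge k}2^{-i-3}$ decrease with $k$ on $\overline{B_m}$. They are $\ge0$, so $\rho_\infty=\lim\rho_k\ge0$ exists and is psh on $\mathbf C^n$, and $\rho_\infty(p)\ge3>2$.

Let $F:\mathbf C^n\to\mathbf C^n\setminus E$ be holomorphic with $JF\not\equiv0$. If $JF(z_0)\ne0$, Claim 9 applied to $F(z_0+\cdot)$ shows that $\rho_k(F(z_0))\le2$ for infinitely many $k$, so $\rho_\infty(F(z_0))\le2$. Thus the psh function $\rho_\infty\circ F$ is $\le2$ off the null set $\{JF=0\}$. By the sub-mean value property it is $\le2$ everywhere, and by Liouville's theorem for psh functions bounded above it is constant. $\blacksquare$
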